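
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Picky elements and cancellation in wreath products}


\begin{abstract}
A $p$-element $x$ of a finite group $G$ is picky if it lies in a unique Sylow
$p$-subgroup $P$ of $G$. Moret\'o and Rizo conjectured that the irreducible characters of
$G$ not vanishing at $x$ correspond bijectively to those of $N_G(P)$, in such a way that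
the $p$-parts of the degrees and the fields of values at $x$ are preserved. We show that
the two sets of characters need not even have the same size. A counterexample for $p=2$
is the solvable group $(3^{1+2}{:}\mathrm{SL}_2(3))\wr C_3$, where the numbers are $2516$
and $2876$. For solvable groups and $p=2$ the ratio of the two numbers can be arbitrarily
small, and there are counterexamples for every prime. We also prove that the conjecture
holds for groups with a normal $p$-complement.
\end{abstract}

\section{Introduction}

\subsection{The question}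

Let $G$ be a finite group and $p$ a prime. A $p$-element $x\in G$ is called \emph{picky} if
it lies in a unique Sylow $p$-subgroup $P$ of $G$. For $x\in G$ let
\[
\mathrm{Irr}^x(G)=\{\chi\in\mathrm{Irr}(G)\mid \chi(x)\ne0\},
\]
the set of irreducible complex characters that are visible in the column of $x$ in the
character table. For an integer $n$ we denote by $n_p$ the $p$-part of $n$.

If $x\in P$ is picky and $g\in C_G(x)$, then $gPg^{-1}$ is a Sylow $p$-subgroup containing
$x$, so $gPg^{-1}=P$. Thus $C_G(x)\le N_G(P)$, and column orthogonality gives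
\[
\sum_{\chi\in\mathrm{Irr}(G)}|\chi(x)|^2=|C_G(x)|=\sum_{\psi\in\mathrm{Irr}(N_G(P))}|\psi(x)|^2 .
\]
So the columns of $x$ in the character tables of $G$ and of $N_G(P)$ have the same norm.
It is natural to ask what else they share.

\begin{example}\label{ex:small}
If the Sylow $p$-subgroups of $G$ have order $p$, every nontrivial $p$-element is picky.
For $G=\mathfrak S_3$, $p=2$ and a transposition $x$, the column of $x$ is $(1,-1,0)$, while in
$N_G(P)=P$ it is $(1,-1)$.

For $G=\mathfrak A_5$, $p=5$ and $x$ of order $5$, put $\alpha=\frac{1+\sqrt5}2$ and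
$\beta=\frac{1-\sqrt5}2$. On the characters of degrees $1,3,3,4,5$ the column of $x$ is
$(1,\alpha,\beta,-1,0)$, up to exchanging $\alpha$ and $\beta$. The normalizer $N_G(P)$ is
dihedral of order $10$, and on its characters of degrees $1,1,2,2$ the column of $x$ is
$(1,1,-\alpha,-\beta)$, again up to exchanging $\alpha$ and $\beta$. The nonzero entries of
the two columns agree up to signs.

Without pickiness this can fail: for $G=\mathfrak S_3$, $p=2$, $x=1$ and $P$ of order $2$ the
columns of $x$ for $G$ and for $N_G(P)$ have three and two nonzero entries.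
\end{example}

Such examples suggest that the nonzero entries of the two columns match up. The following
conjecture appears in \cite{source}.

\begin{conjecture}[Moret\'o--Rizo]\label{conj}
Let $x\in P\in\mathrm{Syl}_p(G)$ be picky. Then there is a bijection
$f_x:\mathrm{Irr}^x(G)\to\mathrm{Irr}^x(N_G(P))$ such that
\begin{enumerate}
\item[(1)] $\chi(1)_p=f_x(\chi)(1)_p$, and
\item[(2)] $\mathbb Q(\chi(x))=\mathbb Q(f_x(\chi)(x))$
\end{enumerate}
for all $\chi\in\mathrm{Irr}^x(G)$.
\end{conjecture}

\subsection{Results}

Conjecture~\ref{conj} is false: no bijection need exist, even if (1) and (2) are dropped.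
To describe a counterexample, let $K=\mathbb F_3^2\times\mathbb F_3$ with multiplication
\[
(v,s)(w,t)=(v+w,\;s+t+\omega(v,w)),
\]
where $\omega$ is a nondegenerate alternating form on $\mathbb F_3^2$; this is an
extraspecial group of order $27$. The group $L=\mathrm{SL}_2(3)=\mathrm{Sp}_2(3)$ acts on $K$ by
$g\cdot(v,s)=(gv,s)$. Put $S=K\rtimes L$, a group of order $648$. Further let $Q=O_2(L)\cong Q_8$,
let $z=-1\in Q$, and let $y\in Q$ have order $4$.

\begin{theorem}\label{thm:A}
Let $p=2$, $G=S\wr C_3$, $P=Q^3$ and $x=(z,z,y)\in P$. Then $G$ is solvable of $2$-length one,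
$P\in\mathrm{Syl}_2(G)$, $x$ is picky, and
\[
|\mathrm{Irr}^x(G)|=2516\ne2876=|\mathrm{Irr}^x(N_G(P))|.
\]
Among the characters with $\chi(1)_2=2$ the numbers are $936$ and $1296$. Hence
Conjecture~\ref{conj} is false.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $p=2$. The ratio $|\mathrm{Irr}^x(G)|/|\mathrm{Irr}^x(N_G(P))|$, where $G$ is solvable of
$2$-length one and $x\in P\in\mathrm{Syl}_2(G)$ is picky, can be arbitrarily close to $0$.
\end{theorem}

\begin{theorem}\label{thm:C}
For every prime $p$ there are a finite group $G$ and a picky $p$-element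
$x\in P\in\mathrm{Syl}_p(G)$ with $|\mathrm{Irr}^x(G)|\ne|\mathrm{Irr}^x(N_G(P))|$.
\end{theorem}

\begin{theorem}\label{thm:D}
Conjecture~\ref{conj} holds for all groups with a normal $p$-complement. Moreover, $f_x$ can
be chosen such that $\chi(x)\in\mathbb Q^\times f_x(\chi)(x)$ for all
$\chi\in\mathrm{Irr}^x(G)$.
\end{theorem}

If $P$ is normal in $G$, the conjecture is trivially true, as $N_G(P)=G$. So it holds for
$p'$-by-$p$ groups and for $p$-by-$p'$ groups, but Theorem~\ref{thm:A} shows that it fails for
$p'$-by-$p$-by-$p'$ groups, already for $p=2$.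

\subsection{The idea, in one computation}\label{sec:idea}

In Example~\ref{ex:small} the entries match only up to signs. The conjecture does not see
these signs, but a wreath product does, because its character values are sums of products of
values from the base group.

Suppose $z,y$ are picky elements in the same Sylow $2$-subgroup $Q$ of a group $X$, and let
$M=N_X(Q)$. Suppose three characters of $M$ have value pairs
\[
(1,1),\quad(1,1),\quad(-2,0)\qquad\text{at }(z,y),
\]
and that up to signs they correspond to three characters of $X$ with value pairs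
\[
(1,1),\quad(-1,1),\quad(-2,0).
\]
The sign in the second pair occurs at $z$ but not at $y$. Now pass to $X\wr C_3$ and
$x=(z,z,y)$. A triple $(\psi_1,\psi_2,\psi_3)$ of characters of $X$ not fixed by the cyclic
shift induces to an irreducible character of $X\wr C_3$, whose value at $x$ is the sum over the
three shifts,
\[
\psi_1(y)\psi_2(z)\psi_3(z)+\psi_1(z)\psi_2(y)\psi_3(z)+\psi_1(z)\psi_2(z)\psi_3(y).
\]
For the triple from $X$ this is $2-2+0=0$. The same formula for $M\wr C_3$ and the triple from
$M$ gives $-2-2+0=-4$. So a nonvanishing character on the side of the normalizer is matched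
with a vanishing one on the side of the group. With $X=S$ these triples really occur. Moreover,
$S$ and $M=N_S(Q)$ have the same number of characters not vanishing at $z$, and the same number
not vanishing at $y$. It will follow that $|\mathrm{Irr}^x(S\wr C_3)|$ and
$|\mathrm{Irr}^x(M\wr C_3)|$ differ exactly by the numbers of such cancellations on the two
sides, and it remains to count these.

The third entry is needed: we would like to use
$X\wr C_2$, but then the Sylow $2$-subgroups would no longer lie in the base group. So we
use a cyclic group of order $p+1$ on top, and fill the additional place with a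
character that vanishes at $y$ but not at $z$.

\section{Standard facts}\label{sec:facts}

All groups are finite. For $N\trianglelefteq G$ and $\theta\in\mathrm{Irr}(N)$ let $G_\theta$
be the inertia group of $\theta$, and let $\mathrm{Irr}(G|\theta)$ be the set of
irreducible characters of $G$ lying over $\theta$. We use the following facts, for which we
refer to \cite{Isaacs}.
\begin{enumerate}
\item[(F1)] (Clifford) Induction is a bijection
$\mathrm{Irr}(G_\theta|\theta)\to\mathrm{Irr}(G|\theta)$. In particular, $\chi\in\mathrm{Irr}(G|\theta)$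
vanishes at $g$ unless some conjugate of $g$ lies in $G_\theta$, that is, unless $g$ fixes
some $G$-conjugate of $\theta$. If $\chi$ is induced from an extension of $\theta$ to
$G_\theta$, then $\chi_N$ is the sum of the $G$-orbit of $\theta$.
\item[(F2)] (Gallagher) If $\theta$ extends to $\hat\theta\in\mathrm{Irr}(G)$, then
$\beta\mapsto\hat\theta\beta$ is a bijection $\mathrm{Irr}(G/N)\to\mathrm{Irr}(G|\theta)$.
\item[(F3)] Let $\theta$ be $G$-invariant. It extends to $G$ if $G/N$ is cyclic
\cite[11.22]{Isaacs}. Let $o(\theta)$ be the order of $\det\theta$. If $|G:N|$ is prime to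
$o(\theta)\theta(1)$, then $\theta$ has a unique extension $\hat\theta$ to $G$ with
$o(\hat\theta)=o(\theta)$, called the canonical extension \cite[8.16]{Isaacs}. In general
$\theta$ extends to $G$ if, for each prime $q$, it extends to the preimage of a Sylow
$q$-subgroup of $G/N$ \cite[11.31]{Isaacs}.
\item[(F4)] If $\chi\in\mathrm{Irr}(G)$ and $\chi_N$ is irreducible, then
$\sum_{h\in Ng}|\chi(h)|^2=|N|$ for each $g\in G$ \cite[8.14]{Isaacs}.
\item[(F5)] If $g$ is a $p$-element, then $\chi(g)\equiv\chi(1)$ modulo every prime ideal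
above $p$ in a ring of cyclotomic integers containing the eigenvalues of $g$, since roots of
unity of $p$-power order are congruent to $1$.
\item[(F6)] If $g$ is conjugate to $g^{-1}$, then $\chi(g)$ is real. If $g$ is conjugate to
$g^i$ for all $i$ prime to the order of $g$, then $\chi(g)$ is fixed by all Galois
automorphisms, hence is a rational algebraic integer, that is, $\chi(g)\in\mathbb Z$.
\end{enumerate}

\section{Wreath products with a cyclic group}\label{sec:wreath}

Let $X$ be a group, $n\ge2$, and let $C_n=\langle\sigma\rangle$ permute the factors of $X^n$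
cyclically; put $Y=X\wr C_n=X^n\rtimes C_n$. When $p\nmid n$, pickiness passes to $Y$.

\begin{lemma}\label{lem:picky}
Let $p\nmid n$, let $R\in\mathrm{Syl}_p(X)$, and let $x_1,\dots,x_n\in R$ be picky in $X$. Then
$R^n\in\mathrm{Syl}_p(Y)$, the element $x=(x_1,\dots,x_n)$ is picky in $Y$, and
$N_Y(R^n)=N_X(R)\wr C_n$.
\end{lemma}

\begin{proof}
As $|Y:X^n|=n$ is prime to $p$ and $X^n$ is normal, the Sylow $p$-subgroups of $Y$ are those of
$X^n$, which are the groups $R_1\times\dots\times R_n$ with $R_i\in\mathrm{Syl}_p(X)$. If $x$ lies in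
such a group, then $x_i\in R_i$, so $R_i=R$ for all $i$. Since $\sigma$ normalizes $R^n$, we get
$N_Y(R^n)=N_{X^n}(R^n)\langle\sigma\rangle=N_X(R)^n\langle\sigma\rangle$.
\end{proof}

Now let $z,y\in X$ and
\[
x=(z,\dots,z,y)\in X^n\le Y .
\]
We assume that
\begin{equation}\label{eq:H}
\mathrm{Irr}^y(X)\subseteq\mathrm{Irr}^z(X),
\end{equation}
and for $\psi\in\mathrm{Irr}^z(X)$ we put $\rho(\psi)=\psi(y)/\psi(z)$. Thus $\rho(\psi)\ne0$ if and
only if $\psi\in\mathrm{Irr}^y(X)$. We identify $\mathrm{Irr}(X^n)$ with $\mathrm{Irr}(X)^n$;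
then $C_n$ acts on it by cyclic shifts.

\begin{lemma}\label{lem:value}
Let $\Psi=(\psi_1,\dots,\psi_n)\in\mathrm{Irr}(X)^n$ have stabilizer $A_\Psi$ in $C_n$. Exactly
$|A_\Psi|$ irreducible characters of $Y$ lie over $\Psi$. Each of them has degree
$|C_n:A_\Psi|\prod_l\psi_l(1)$, and its value at $x$ is $F(\Psi)/|A_\Psi|$ with
\[
F(\Psi)=\sum_{l=1}^n\psi_l(y)\prod_{k\ne l}\psi_k(z).
\]
Moreover, $F(\Psi)\ne0$ if and only if all $\psi_l$ lie in $\mathrm{Irr}^z(X)$ and
$\sum_{l}\rho(\psi_l)\ne0$.
\end{lemma}

\begin{proof}
The inertia group of $\Psi$ in $Y$ is $X^n\rtimes A_\Psi$. As $A_\Psi$ is cyclic, $\Psi$ extends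
to it by (F3), and by (F2) there are $|A_\Psi|$ irreducible characters of the inertia group
over $\Psi$, namely the products of one extension with the linear characters of $A_\Psi$; all of
them are extensions of $\Psi$. By
(F1) they induce to $|A_\Psi|$ different irreducible characters of $Y$, each of which restricts
to $X^n$ as the sum of the $C_n$-orbit of $\Psi$. This gives the degree, and since
$x\in X^n$, the value at $x$ is $|A_\Psi|^{-1}\sum_{c\in C_n}\Psi^c(x)$. For each $l$, exactly
one of the $n$ cyclic shifts puts $\psi_l$ in the place of $y$ and all other $\psi_k$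
in places of $z$. So the sum is $F(\Psi)$.

If $\psi_l(z)=0$ for some $l$, then also $\psi_l(y)=0$ by \eqref{eq:H}, and every term of
$F(\Psi)$ contains a zero factor. Otherwise
$F(\Psi)=\prod_{k}\psi_k(z)\cdot\sum_{l}\rho(\psi_l)$.
\end{proof}

The sum $\sum_l\rho(\psi_l)$ can vanish for a trivial reason, namely if all summands do; how
often this happens is determined by $|\mathrm{Irr}^z(X)|$ and $|\mathrm{Irr}^y(X)|$. We isolate the other
case: we call $\Psi\in\mathrm{Irr}^z(X)^n$ \emph{balanced} if $\sum_l\rho(\psi_l)=0$ but not all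
$\rho(\psi_l)$ are $0$. The property is invariant under $C_n$.

\begin{proposition}\label{prop:count}
Assume \eqref{eq:H}, and let $b$ be the number of irreducible characters of $Y$ lying over balanced
tuples. Then
\[
|\mathrm{Irr}^x(Y)|=N_n\big(|\mathrm{Irr}^y(X)|,|\mathrm{Irr}^z(X)|\big)-b,
\]
where $N_n(a,c)$ depends only on $n,a,c$. Moreover,
$N_3(a,c)=\frac13\big(c^3+8c-d^3-8d\big)$ with $d=c-a$.
\end{proposition}

\begin{proof}
For a set $\Omega\subseteq\mathrm{Irr}(X)$ of size $m$, the number $\nu_n(m)$ of irreducible
characters of $Y$ over tuples in $\Omega^n$ is the sum of $|A_\Psi|$ over representatives $\Psi$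
of the $C_n$-orbits on $\Omega^n$. It depends only on $n$ and $m$. For $n=3$ there are $m$
constant tuples, each giving three characters, and $(m^3-m)/3$ orbits of other tuples, each
giving one; so $\nu_3(m)=(m^3+8m)/3$.

By Lemma~\ref{lem:value}, the characters in $\mathrm{Irr}^x(Y)$ are those over tuples in
$\mathrm{Irr}^z(X)^n$ that neither are balanced nor have all $\rho(\psi_l)=0$. The latter are the
tuples in $\Omega^n$ for $\Omega=\mathrm{Irr}^z(X)\setminus\mathrm{Irr}^y(X)$. So the formula holds with
$N_n(a,c)=\nu_n(c)-\nu_n(c-a)$.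
\end{proof}

In particular, suppose two groups satisfy \eqref{eq:H} and agree in the number of nonzero entries
in the column of $z$, and likewise for $y$. Then $|\mathrm{Irr}^x|$ for the two wreath
products differs exactly by the difference of the numbers of characters over balanced tuples.
This is how we compare $X=S$ with $X=N_S(Q)$.

\section{The counterexample for \texorpdfstring{$p=2$}{p=2}}\label{sec:two}

We use the groups $K$, $L$, $S=K\rtimes L$, $Q$ and the elements $z,y$ introduced before
Theorem~\ref{thm:A}. Put $Z=\{(0,s)\}\le K$. The commutator of $(v,s)$ and $(w,t)$ is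
$(0,2\omega(v,w))$, so $Z=Z(K)=K'$. Since $L$ acts trivially on $Z$, the subgroup $Z$ is central
in $S$.

\subsection{Sylow subgroups and normalizers}

The essential property of $z$ and $y$ is that they act without nontrivial fixed points on
$K/Z\cong\mathbb F_3^2$. For $z$, which acts as $-1$, this is clear. A vector fixed by $y$ is
also fixed by $y^2=z$, hence zero. Consequently $C_K(z)=C_K(y)=Z$.

As $KQ\trianglelefteq S$ has index $3$ and $|S|_2=8=|Q|$, the Sylow $2$-subgroups of $S$ are the
conjugates $kQk^{-1}$ with $k\in K$. Let $u\in\{z,y\}$ lie in $kQk^{-1}$. Then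
$k^{-1}uk\in Q$, and
\[
(k^{-1}uk)u^{-1}=k^{-1}\cdot uku^{-1}\in K\cap Q=1,
\]
so $k\in C_K(u)=Z$, and $kQk^{-1}=Q$ because $Z$ is central. So $z$ and $y$ are picky in $S$,
contained only in $Q$. Similarly, if $k\in N_K(Q)$, then $[k,Q]\le K\cap Q=1$; so
$N_K(Q)=C_K(Q)=Z$. As $L\le N_S(Q)$ and $S=KL$, we obtain
\[
M:=N_S(Q)=Z\times L .
\]

Now let $G=S\wr C_3$, $P=Q^3$ and $x=(z,z,y)$. By Lemma~\ref{lem:picky} (here $2\nmid3$ is
used), $P\in\mathrm{Syl}_2(G)$, $x$ is picky, and $N_G(P)=M\wr C_3$. The subgroups
$K^3\le K^3Q^3$ are normal in $G$; the factors of the series $1\le K^3\le K^3Q^3\le G$ are a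
$3$-group, a $2$-group and $C_3\wr C_3$. So $G$ is solvable of $2$-length one.

\subsection{The characters of \texorpdfstring{$L$}{L} and \texorpdfstring{$M$}{M}}

We record the pairs $(\chi(z),\chi(y))$, with multiplicities as exponents.
The group $L$ has
\begin{itemize}
\item three linear characters, those of $L/Q\cong C_3$, with pair $(1,1)$;
\item a character of degree $3$, that of $L/\langle z\rangle\cong\mathfrak A_4$, with pair
$(3,-1)$, since $y$ maps to an involution;
\item three characters of degree $2$: the unique irreducible character of degree $2$ of $Q$ is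
$L$-invariant, and by (F3) and (F2) it has exactly three extensions to $L$, as $L/Q\cong C_3$. Their pair is
$(-2,0)$; the value at $y$ is $0$ because $zy=y^{-1}$ is conjugate to $y$ in $Q$ and $z$ acts as
$-1$.
\end{itemize}
As $3+9+12=24$, these are all. The characters of $M=Z\times L$ are the products of these with the
three characters of $Z$. Since $z,y\in L$, the latter do not change the values at $z$ and $y$, so
$\mathrm{Irr}(M)$ has the pairs
\[
(1,1)^9,\qquad(3,-1)^3,\qquad(-2,0)^9 .
\]

\subsection{The characters of \texorpdfstring{$S$}{S}}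

Let $\chi\in\mathrm{Irr}(S)$ lie over $\theta\in\mathrm{Irr}(K)$.

\medskip
\emph{Case 1: $\theta=1_K$.} Then $\chi$ is a character of $S/K\cong L$, and the pairs are
$(1,1)^3,(3,-1)^1,(-2,0)^3$.

\medskip
\emph{Case 2: $\theta\ne1_K$ is linear.} Then $\chi(z)=\chi(y)=0$. Indeed, if $\chi(u)\ne0$ for
$u=z$ or $u=y$, then by (F1) $u$ fixes a conjugate of $\theta$, which is again a nontrivial
linear character of $K$; hence so does $z$ (square $u$ if $u=y$). But $z$ inverts $K/Z$, so it
sends every linear character of $K$ to its inverse, and a nontrivial linear character of a group of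
odd order is not its own inverse.

\medskip
\emph{Case 3: $\theta$ is nonlinear.} Since $27=9+2\cdot9$, there are two such $\theta$. They have
degree $3$, vanish off $Z$, and lie over the two nontrivial characters of $Z$. As $S$
centralizes $Z$, both are $S$-invariant. Each extends to some $\hat\theta\in\mathrm{Irr}(S)$. Indeed,
by (F3) it suffices to extend $\theta$ to the preimages in $S$ of a Sylow $2$-subgroup and of a Sylow
$3$-subgroup of $S/K\cong L$. For the first this is possible because the Sylow $2$-subgroup has
order prime to $o(\theta)\theta(1)$, a power of $3$; for the second, because the Sylow $3$-subgroup,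
of order $3$, is cyclic. We claim that
\begin{equation}\label{eq:sign}
(\hat\theta(z),\hat\theta(y))=(-1,1).
\end{equation}
This is where the fatal sign appears.

First we show $|\hat\theta(u)|=1$ for $u\in\{z,y\}$. For $\zeta\in Z$, the $K$-class of $\zeta u$ is
contained in $Ku$ and has size $|K:C_K(u)|=9$. For the three elements $\zeta$ these classes are
disjoint: if $kuk^{-1}=\zeta u$ with $k\in K$ and $\zeta\in Z$, then $kZ$ is fixed by $u$, so
$k\in Z$ and $\zeta=1$. So the three classes fill the coset $Ku$. As $Z$ acts by scalars of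
modulus $1$, $|\hat\theta|$ is constant on $Ku$, and (F4) gives $27|\hat\theta(u)|^2=27$.
Since $z$ and $y$ are conjugate to their inverses, both values are real by (F6), hence are $\pm1$.

Suppose $\hat\theta(z)=1$. Then the eigenvalues of $z$ are $1,1,-1$. As $z$ is central in $Q$,
its $(-1)$-eigenspace is a one-dimensional representation of $Q$ on which $z$ acts as $-1$. This is
impossible as $z\in Q'$. Hence $\hat\theta(z)=-1$, the eigenvalues of $z$ are $1,-1,-1$,
and $\hat\theta_Q$ is the sum of the irreducible character of degree $2$ and a linear character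
$\nu$. The former vanishes on all elements of order $4$, so $\nu=\hat\theta$ on these. The six
elements of order $4$ of $Q$ are conjugate in $L$, because $L/\langle z\rangle\cong\mathfrak A_4$
is transitive on the three involutions of $Q/\langle z\rangle$, and each element of order $4$ is
conjugate to its inverse in $Q$. So $\nu$ takes the same value $\eta=\hat\theta(y)$ on all of them. Choosing
$a,b\in Q$ such that $a,b,ab$ have order $4$, we get
$\eta=\nu(ab)=\nu(a)\nu(b)=\eta^2$, so $\eta=1$. This proves \eqref{eq:sign}.

By (F2), the characters over $\theta$ are the $\hat\theta\beta$ with $\beta\in\mathrm{Irr}(L)$; their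
pairs are $(-1,1)^3,(-3,-1)^1,(2,0)^3$. There are two choices of $\theta$. The pairs different
from $(0,0)$ and their multiplicities are therefore as follows.
\begin{equation}\label{eq:table}
\begin{array}{c|cccccc}
(\chi(z),\chi(y))&(1,1)&(-1,1)&(3,-1)&(-3,-1)&(-2,0)&(2,0)\\ \hline
\rho(\chi)&1&-1&-\frac13&\frac13&0&0\\
\chi(1)_2&1&1&1&1&2&2\\
\text{multiplicity in }M&9&0&3&0&9&0\\
\text{multiplicity in }S&3&6&1&2&3&6
\end{array}
\end{equation}
As a check, for $S$ the sums of the squares of the values at $z$ and at $y$ are $72$ and $12$,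
as they should be: the classes of $z$ and $y$ in $S$ have sizes $9$ and $6\cdot9=54$.

\begin{remark}
Up to signs of the entries, the two lists in \eqref{eq:table} agree; the numbers for
$(\pm1,\pm1)$, $(\pm3,\pm1)$, $(\pm2,0)$ are $9,3,9$ for both groups. In particular
Conjecture~\ref{conj} holds for $S$ and each of the picky elements $z$, $y$. But signs are changed
at $z$ and not at $y$, so the ratios $\rho$ change.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:A}}

It remains to count. By \eqref{eq:table}, condition \eqref{eq:H} holds for $X=M$ and for $X=S$,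
with
\[
|\mathrm{Irr}^y(X)|=12,\qquad|\mathrm{Irr}^z(X)|=21
\]
in both cases. Proposition~\ref{prop:count} with $d=9$ gives
\[
N_3(12,21)=\tfrac13(9261+168-729-72)=2876
\]
characters, from which those over balanced triples have to be subtracted.

For $\Psi\in\mathrm{Irr}^z(X)^3$ let $j$ be the number of entries with $\rho\ne0$. The nonzero
values of $\rho$ are quotients of odd integers. So a sum of $j$ of them is the quotient of a
sum of $j$ odd integers by an odd integer, and is nonzero if $j$ is odd. As balanced triples have
$j\ge1$ by definition, they have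
$j=2$. Such a triple has trivial stabilizer in $C_3$, since exactly one entry has
$\rho=0$; its $C_3$-orbit contains a unique triple $(\delta,\phi,\psi)$ with $\rho(\delta)=0$, and
exactly one irreducible character lies over it. It is balanced if and only if
$\rho(\phi)=-\rho(\psi)$.
\begin{itemize}
\item For $X=M$ the nonzero values of $\rho$ are $1$ and $-\frac13$, and there is no balanced
triple. So $|\mathrm{Irr}^x(N_G(P))|=2876$.
\item For $X=S$ the values $1,-1,-\frac13,\frac13$ occur $3,6,1,2$ times. There are
$2(3\cdot6+1\cdot2)=40$ ordered pairs $(\phi,\psi)$ with $\rho(\phi)=-\rho(\psi)$, and $9$ choices of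
$\delta$. So $360$ characters lie over balanced triples, and
$|\mathrm{Irr}^x(G)|=2876-360=2516$.
\end{itemize}

Finally, by Lemma~\ref{lem:value} and the row $\chi(1)_2$ of \eqref{eq:table}, a character over a triple in
$\mathrm{Irr}^z(X)^3$ with $j$ entries with $\rho\ne0$ has degree with $2$-part $2^{3-j}$. So the
characters in question with $\chi(1)_2=2$ are those with $j=2$. There are $9\cdot12^2=1296$
characters over such triples. For $X=M$ all of them are nonzero at $x$, and for $X=S$ exactly
$1296-360=936$ are. \qed

\subsection{Proof of Theorem~\ref{thm:B}}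

Let $(G,P,x)$ be as in Theorem~\ref{thm:A}, let $m\ge1$, and consider $G^m$ and
$\mathbf x=(x,\dots,x)\in P^m$. The Sylow $2$-subgroups of $G^m$ are the products of Sylow
$2$-subgroups of $G$, so $\mathbf x$ is picky, contained only in $P^m$, and
$N_{G^m}(P^m)=N_G(P)^m$. The irreducible characters of a direct product are the products of
irreducible characters of the factors, and such a product is nonzero at $\mathbf x$ if and only if
each factor is nonzero at $x$. So the ratio for $G^m$ is
$(2516/2876)^m=(629/719)^m$, which tends to $0$. The group $G^m$ is again solvable of $2$-length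
one. \qed

\section{All primes}\label{sec:odd}

For $p=2$ Theorem~\ref{thm:C} follows from Theorem~\ref{thm:A}, so let $p$ be odd. The letters
$S,P,z,y,\omega$ now get a new meaning. We look for a
group $S$ with picky elements $z,y$ in one Sylow subgroup and for a balanced tuple of
characters of $S$ whose counterpart for the normalizer is not balanced. If $\rho\equiv1$ modulo $p$
whenever $\rho\ne0$, then a sum of $j$ nonzero ratios can vanish only if $p\mid j$. So at least $p$
nonzero ratios are needed, and since $n$ must be prime to $p$ for Lemma~\ref{lem:picky}, we take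
$n=p+1$, exactly as for $p=2$. We shall find the characters in
$S=\mathrm{GU}_3(p)$. The full character table of this group is not needed: two Weil characters
suffice, provided we allow that perhaps $S$ itself, rather than $S\wr C_{p+1}$, is the
counterexample.

\subsection{The group and its Borel subgroup}

Let $V=\mathbb F_{p^2}^3$ (column vectors, with standard basis $e_1,e_2,e_3$), and let
$S=\mathrm{GU}_3(p)$ be the isometry group of the hermitian form
$H(v,w)=v_1w_3^p+v_2w_2^p+v_3w_1^p$. Recall that $|S|=p^3(p+1)(p^2-1)(p^3+1)$. Put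
\begin{gather*}
P=\left\{u(a,b)=\begin{pmatrix}1&a&b\\0&1&-a^p\\0&0&1\end{pmatrix}:\
a,b\in\mathbb F_{p^2},\ b+b^p=-a^{p+1}\right\},\\
T=\{\mathrm{diag}(t,s,t^{-p}):t,s\in\mathbb F_{p^2}^\times,\ s^{p+1}=1\},\qquad
Z_0=\{u(0,b)\in P\}.
\end{gather*}

\begin{lemma}\label{lem:borel}
Let $B=\mathrm{Stab}_S(\langle e_1\rangle)$.
\begin{enumerate}
\item[(a)] $B=P\rtimes T$, and $P\in\mathrm{Syl}_p(S)$.
\item[(b)] $P$ is extraspecial of order $p^3$ with $Z(P)=P'=Z_0$, and
the $P$-class of $u\in P\setminus Z_0$ is $uZ_0$.
\item[(c)] $\mathrm{diag}(t,s,t^{-p})$ acts on $P$ by $a\mapsto ts^{-1}a$, $b\mapsto t^{p+1}b$.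
The sets $P\setminus Z_0$ and $Z_0\setminus1$ are single $B$-classes.
\item[(d)] All nontrivial elements of $P$ are picky in $S$, $N_S(P)=B$, and $C_S(u)\le B$ for
$1\ne u\in P$. For $y\in P\setminus Z_0$ we have $|C_S(y)|=p^2(p+1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element $g\in B$ preserves $\langle e_1\rangle<e_1^\perp=\langle e_1,e_2\rangle<V$, so it
is upper triangular, with diagonal entries $d_1,d_2,d_3$, say. From $H(ge_2,ge_2)=1$ and
$H(ge_1,ge_3)=1$ we get $d_2^{p+1}=1$ and $d_1d_3^p=1$, that is, $d_3=d_1^{-p}$. So the diagonal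
part lies in $T$, and conversely $T\le B$. Let $g$ be upper triangular with diagonal $1,1,1$ and
entries $a,b,c$ in
positions $(1,2),(1,3),(2,3)$. Then $g\in S$ requires that $H(ge_2,ge_3)=a+c^p$ and
$H(ge_3,ge_3)=b+b^p+c^{p+1}$ vanish, which means $c=-a^p$ and $b+b^p=-a^{p+1}$; the other
relations, $H(ge_1,ge_1)=H(ge_1,ge_2)=0$ and $H(ge_1,ge_3)=H(ge_2,ge_2)=1$, hold automatically. So the kernel of the map to
the diagonal is $P$, and $B=P\rtimes T$. For each of the $p^2$ elements $a$ the trace equation
has $p$ solutions $b$, so $|P|=p^3=|S|_p$.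

(b) We have $u(a,b)u(a',b')=u(a+a',b+b'-aa'^p)$. So the elements $u(0,b)$ are central, and the
commutator of $u(a,b)$ and $u(a',b')$ is $u(0,a'a^p-aa'^p)$. It is nontrivial if and only if
$a\ne0$ and $a'\notin\mathbb F_pa$. So $Z(P)=Z_0$, which has order $p$, and $P'=Z_0$. Moreover
$P/Z_0\cong\mathbb F_{p^2}$ is elementary abelian, so $P$ is extraspecial.
If $a\neq 0$, then $C_P(u(a,b))$ consists of the $u(a',b')$ with $a'\in\mathbb F_pa$ and has
order $p^2$; the class of $u(a,b)$ has $p$ elements and lies in $u(a,b)P'$, so it is $u(a,b)Z_0$.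

(c) The formula is a direct matrix computation. The factor $ts^{-1}$ takes all values in
$\mathbb F_{p^2}^\times$, so $T$ is transitive on the nontrivial cosets of $Z_0$ in $P$, and (b)
gives the claim for $P\setminus Z_0$. The factor $t^{p+1}$ takes all values in
$\mathbb F_p^\times$, and $\{b:b^p=-b\}$ is a one-dimensional $\mathbb F_p$-space, which gives the
claim for $Z_0\setminus1$. (Both sets are unions of $B$-classes as $P$ and $Z_0$ are normal in $B$.)

(d) Let $1\ne u\in P$. We claim that $\langle e_1\rangle$ is the only isotropic line fixed by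
$u$. As $|\mathbb F_{p^2}^\times|$ is prime to $p$, a line fixed by $u$ is fixed pointwise, so it
lies in $\ker(u-1)$. This is $\langle e_1\rangle$ if $u\notin Z_0$, and
$\langle e_1,e_2\rangle$ if $u\in Z_0$. In the latter case
$H(\alpha e_1+\beta e_2,\alpha e_1+\beta e_2)=\beta^{p+1}$, which proves the claim.
Now let $1\ne u\in P\cap gPg^{-1}$ with $g\in S$. Then $u$ fixes the isotropic line
$g\langle e_1\rangle$, so $g\langle e_1\rangle=\langle e_1\rangle$. Hence $g\in B$ and
$gPg^{-1}=P$. So $u$ is picky. Taking $g\in N_S(P)$ or $g\in C_S(u)$ we get $N_S(P)=B$ and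
$C_S(u)\le B$. By (c), $|C_S(y)|=|C_B(y)|=p^3(p^2-1)(p+1)/(p^3-p)=p^2(p+1)$.
\end{proof}

From now on fix $z\in Z_0\setminus1$ and $y\in P\setminus Z_0$.

\begin{lemma}\label{lem:irrB}
The pairs $(\chi(z),\chi(y))$ for $\chi\in\mathrm{Irr}(B)$ are
\[
(1,1)^{(p^2-1)(p+1)},\qquad(p^2-1,-1)^{p+1},\qquad(-p,0)^{(p+1)^2}.
\]
So $|\mathrm{Irr}^y(B)|=p^2(p+1)$, $\mathrm{Irr}^z(B)=\mathrm{Irr}(B)$, and the nonzero values of $\rho$ are $1$ and
$1/(1-p^2)$.
\end{lemma}

\begin{proof}
Over $1_P$ there are the $|T|=(p^2-1)(p+1)$ linear characters of the abelian group $T$.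

Nontrivial linear characters of $P$ are characters of $P/Z_0\cong\mathbb F_{p^2}$, on which $T$
acts through the surjection $\mathrm{diag}(t,s,t^{-p})\mapsto ts^{-1}\in\mathbb F_{p^2}^\times$. If
multiplication by $c\ne1$ fixes a character $\lambda$ of $\mathbb F_{p^2}$, then $\lambda$ is
trivial on $(c-1)\mathbb F_{p^2}=\mathbb F_{p^2}$. So the $p^2-1$ nontrivial linear characters form one
$T$-orbit, with stabilizers in $T$ of order $p+1$. Each extends to its inertia group by (F3), as the
index of $P$ there is prime to $p$, and the stabilizer in $T$ is abelian. So by (F2) and (F1) there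
are $p+1$ characters of
$B$ over them, each restricting to $P$ as the sum of all nontrivial linear characters. The
values are $p^2-1$ at $z\in P'$ and $-1$ at $y$.

Finally, $P$ has $p-1$ characters of degree $p$, one over each nontrivial character of $Z_0$,
and they vanish off $Z_0$. By Lemma~\ref{lem:borel}(c), $T$ acts on $Z_0$ through $t\mapsto t^{p+1}$
onto $\mathbb F_p^\times$, so they form one $T$-orbit, with stabilizers of order $(p+1)^2$. Again
the stabilizers are abelian of order prime to $p$, so in the same way there are $(p+1)^2$ characters of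
$B$ over them, each restricting to $P$ as the sum of all $p-1$ of them. The values are
$p\cdot(-1)=-p$ at $z$ and $0$ at $y$.
\end{proof}

For $p=2$ the list in Lemma~\ref{lem:irrB} becomes $(1,1)^9,(3,-1)^3,(-2,0)^9$, the list for $M$ in
Section~\ref{sec:two}.

\subsection{Two Weil characters}

\begin{lemma}\label{lem:weil}
There are $\chi_0,\chi_1\in\mathrm{Irr}(S)$ with
\[
(\chi_0(z),\chi_0(y))=(-p,0),\qquad(\chi_1(z),\chi_1(y))=(1-p,1).
\]
\end{lemma}

\begin{proof}
By G\'erardin \cite[Thm.~4.9.2]{Gerardin}, the function
$\omega(g)=(-1)^3(-p)^{\dim\ker(g-1)}$ is a character of $S$. We decompose it with respect to the central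
subgroup $A=\{\zeta I:\zeta^{p+1}=1\}$ of $S$, and identify $A$ with the group of the $\zeta$.
For $\kappa\in\mathrm{Irr}(A)$ let $\chi_\kappa$ be the
character of $S$ on the part where $A$ acts by $\kappa$. Then $\omega=\sum_\kappa\chi_\kappa$ and
\[
\chi_\kappa(g)=\frac1{p+1}\sum_{\zeta}\overline{\kappa(\zeta)}\,\omega(\zeta g).
\]
Let $g$ be unipotent with $d=\dim\ker(g-1)$. For $\zeta\ne1$, all eigenvalues of $\zeta g$ are $\zeta\neq 1$, so
$\omega(\zeta g)=-1$. Hence
\[
\chi_\kappa(g)=\frac1{p+1}\Big(-(-p)^d-\sum_{\zeta\ne1}\overline{\kappa(\zeta)}\Big),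
\]
where the sum is $p$ if $\kappa=1$, and $-1$ otherwise. For $g=1,z,y$ we have $d=3,2,1$. So the
values at $1,z,y$ are
\[
p^2-p,\ -p,\ 0\quad(\kappa=1),\qquad p^2-p+1,\ 1-p,\ 1\quad(\kappa\ne1).
\]
It remains to see that all $\chi_\kappa$ are irreducible. They are $p+1$ nonzero characters
without common constituents, since $A$ acts on them by different characters. So
$[\omega,\omega]=\sum_\kappa[\chi_\kappa,\chi_\kappa]\ge p+1$, and it suffices to show
$[\omega,\omega]=p+1$. As $|\omega(g)|^2=p^{2\dim\ker(g-1)}$ is the number of fixed points of $g$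
on $V$, $[\omega,\omega]$ is the number of $S$-orbits on $V$. By Witt's theorem two nonzero
vectors $v,w$ are in the same orbit if and only if $H(v,v)=H(w,w)$. These values lie in
$\mathbb F_p$, and all $p$ elements of $\mathbb F_p$ occur on nonzero vectors, namely $0$ at $e_1$ and
the nonzero ones as $\beta^{p+1}$ at $\beta e_2$. Together with $\{0\}$ this gives $p+1$ orbits.

Take $\chi_0=\chi_\kappa$ for $\kappa=1$, and $\chi_1=\chi_\kappa$ for some $\kappa\ne1$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}

By Lemma~\ref{lem:borel}, $z$ and $y$ are picky in $S$ and $N_S(P)=B$. If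
$|\mathrm{Irr}^u(S)|\ne|\mathrm{Irr}^u(B)|$ for $u=z$ or $u=y$, then $(S,u)$ proves the theorem. So we may
assume that
\begin{equation}\label{eq:assume}
|\mathrm{Irr}^z(S)|=|\mathrm{Irr}^z(B)|\qquad\text{and}\qquad|\mathrm{Irr}^y(S)|=|\mathrm{Irr}^y(B)|=p^2(p+1),
\end{equation}
and we show that then $S\wr C_{p+1}$ is a counterexample.

\medskip
\emph{Step 1: the ratios of $S$.} We know only two of the relevant characters of $S$ explicitly, but
\eqref{eq:assume} controls all of them modulo $p$. If $p\nmid i$, then $z^i\in Z_0\setminus1$ and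
$y^i\in P\setminus Z_0$, so by Lemma~\ref{lem:borel}(c) $z$ and $y$ are
$B$-conjugate to $z^i$ and $y^i$, respectively. So by (F6) and (F5),
for all $\chi\in\mathrm{Irr}(S)$ the values $\chi(z),\chi(y)$ are integers and
\[
\chi(y)\equiv\chi(1)\equiv\chi(z)\pmod p .
\]
By Lemma~\ref{lem:borel}(d), $\sum_\chi\chi(y)^2=|C_S(y)|=p^2(p+1)$. By \eqref{eq:assume} exactly $p^2(p+1)$ of
the integers $\chi(y)$ are nonzero. Hence the nonzero ones are all $\pm1$. If $\chi(y)=\pm1$, then
$\chi(z)\equiv\chi(y)\not\equiv0\pmod p$. So $\mathrm{Irr}^y(S)\subseteq\mathrm{Irr}^z(S)$, which is condition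
\eqref{eq:H} for $X=S$, and $\rho(\chi)=\chi(y)/\chi(z)\equiv1\pmod p$ in the local ring
$\mathbb Z_{(p)}$ for $\chi\in\mathrm{Irr}^y(S)$. By Lemma~\ref{lem:irrB}, \eqref{eq:H} holds for $X=B$, and also there
all nonzero values of $\rho$ are congruent to $1$.

\medskip
\emph{Step 2: the wreath product.} Let $n=p+1$, $G=S\wr C_n$ and $x=(z,\dots,z,y)\in P^n$. By
Lemma~\ref{lem:picky}, $x$ is picky, contained only in $P^n\in\mathrm{Syl}_p(G)$, and
$N_G(P^n)=B\wr C_n$. By \eqref{eq:assume} and Proposition~\ref{prop:count} we have
\[
|\mathrm{Irr}^x(N_G(P^n))|-|\mathrm{Irr}^x(G)|=b_S-b_B,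
\]
where $b_X$ is the number of irreducible characters of $X\wr C_n$ over balanced tuples of characters of $X$. We
show that $b_B=0$ and $b_S>0$.

\medskip
\emph{Step 3: $B$ has no balanced tuples.} Suppose $\Psi$ is balanced, with $j\ge1$ entries
with $\rho\ne0$. By Step~1 the sum of the ratios is congruent to $j$ modulo $p$. As
$1\le j\le p+1$, we get $j=p$. If $m$ of the nonzero ratios are $1$ and $p-m$ are $1/(1-p^2)$, then
\[
m+\frac{p-m}{1-p^2}=0,\qquad\text{so}\qquad m(p^2-1)=p-m,\qquad\text{so}\qquad mp=1,
\]
which is impossible.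

\medskip
\emph{Step 4: $S$ has a balanced tuple.} Take
\[
\Psi=(\chi_0,1_S,\underbrace{\chi_1,\dots,\chi_1}_{p-1})\in\mathrm{Irr}^z(S)^{p+1}
\]
with $\chi_0,\chi_1$ from Lemma~\ref{lem:weil}. Here $\rho(\chi_0)=0$, $\rho(1_S)=1$ and
$\rho(\chi_1)=1/(1-p)$, so the sum of the ratios is $0+1+\frac{p-1}{1-p}=0$.

\medskip
Hence $|\mathrm{Irr}^x(G)|<|\mathrm{Irr}^x(N_G(P^n))|$. \qed

\begin{remark}
For $p=2$ the pairs of $\chi_0$, $1_S$, $\chi_1$ in Step~4 would be $(-2,0)$, $(1,1)$, $(-1,1)$.
These are the pairs of the triple for $X$ in Section~\ref{sec:idea}.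
\end{remark}

\section{Groups with a normal \texorpdfstring{$p$}{p}-complement}\label{sec:complement}

We prove Theorem~\ref{thm:D}. Let $G=K\rtimes P$ with a $p'$-group $K$ and a $p$-group $P$, let
$x\in P$ be picky, and put $C=C_K(P)$. The idea is that $x$ and $P$ fix the same characters
of $K$, so that $\mathrm{Irr}^x(G)$ is described by canonical extensions, whose values at $x$ are
rational. For a subgroup $R\le P$ let $\mathrm{Irr}_R(K)$ be the set of
$R$-invariant characters in $\mathrm{Irr}(K)$. Recall that, by the Glauberman correspondence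
\cite[Ch.~13]{Isaacs}, $|\mathrm{Irr}_R(K)|=|\mathrm{Irr}(C_K(R))|$ for the $p$-group $R$ acting on the
$p'$-group $K$.

\medskip
\emph{Step 1: $x$ sees as much as $P$.} Let $k\in C_K(x)$. Then $x=kxk^{-1}\in kPk^{-1}$, so
$kPk^{-1}=P$ as $x$ is picky, and $[k,P]\le K\cap P=1$. Therefore $C_K(x)=C$. This is the only place where
pickiness is used. The last argument also gives $N_K(P)=C$, so $N_G(P)=N_K(P)P=C\times P$. Now
\[
|\mathrm{Irr}_P(K)|=|\mathrm{Irr}(C)|=|\mathrm{Irr}(C_K(x))|=|\mathrm{Irr}_{\langle x\rangle}(K)| .
\]
As $\mathrm{Irr}_P(K)\subseteq\mathrm{Irr}_{\langle x\rangle}(K)$, every $x$-invariant $\theta\in\mathrm{Irr}(K)$ is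
$P$-invariant, and hence $G$-invariant.

\medskip
\emph{Step 2: the shape of the characters in $\mathrm{Irr}^x(G)$.} For each
$\theta\in\mathrm{Irr}_P(K)$, $|G:K|$ is prime to
$o(\theta)\theta(1)$, so there is the canonical extension $\hat\theta\in\mathrm{Irr}(G)$ from (F3).
Let $\chi\in\mathrm{Irr}^x(G)$. By (F1), $x$ fixes some
irreducible constituent $\theta$ of $\chi_K$. By Step~1, $\theta$ is $G$-invariant, so it is the only
irreducible constituent of $\chi_K$. By
(F2) $\chi=\hat\theta\beta$ for a unique $\beta\in\mathrm{Irr}(G/K)=\mathrm{Irr}(P)$. So both $\theta$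
and $\beta$ are determined by $\chi$.

\medskip
\emph{Step 3: $\hat\theta(x)$ is a nonzero rational number for every $\theta\in\mathrm{Irr}_P(K)$.} It is
nonzero, because by (F5) it is congruent to $\theta(1)$ modulo a prime ideal above $p$, and
$p\nmid\theta(1)$. For a positive integer $m$ let $\zeta_m$ be a primitive $m$-th root of unity. Let
$\tau$ be an automorphism of $\mathbb Q(\zeta_{|G|})$ fixing the $|K|$-th roots of unity. Then
$\theta^\tau=\theta$, so $\hat\theta^\tau$ is an extension of $\theta$ with
$o(\hat\theta^\tau)=o(\hat\theta)=o(\theta)$, and $\hat\theta^\tau=\hat\theta$ by uniqueness. Now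
$\hat\theta(x)\in\mathbb Q(\zeta_{|P|})$. Since $|K|$ and $|P|$ are coprime, the automorphisms $\tau$
induce all of $\mathrm{Gal}(\mathbb Q(\zeta_{|P|})/\mathbb Q)$. So $\hat\theta(x)\in\mathbb Q$.

\medskip
\emph{Step 4: the bijection.} Fix a bijection $\theta\mapsto\theta^*$ from $\mathrm{Irr}_P(K)$ to
$\mathrm{Irr}(C)$. By Steps 2 and 3,
\begin{align*}
\mathrm{Irr}^x(G)&=\{\hat\theta\beta:\theta\in\mathrm{Irr}_P(K),\ \beta\in\mathrm{Irr}(P),\ \beta(x)\ne0\},\\
\mathrm{Irr}^x(N_G(P))=\mathrm{Irr}^x(C\times P)&=\{\theta^*\times\beta:\theta\in\mathrm{Irr}_P(K),\ \beta\in\mathrm{Irr}(P),\ \beta(x)\ne0\},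
\end{align*}
and in both sets different pairs $(\theta,\beta)$ give different characters. So
$f_x(\hat\theta\beta)=\theta^*\times\beta$ defines a bijection between these sets. The degrees
$\theta(1)\beta(1)$ and $\theta^*(1)\beta(1)$ both have $p$-part $\beta(1)$, because $\theta(1)$ and
$\theta^*(1)$ divide the $p'$-numbers $|K|$ and $|C|$. Finally,
$\chi(x)=\hat\theta(x)\beta(x)$ and $f_x(\chi)(x)=\theta^*(1)\beta(x)$ are nonzero rational
multiples of $\beta(x)$. So $\chi(x)\in\mathbb Q^\times f_x(\chi)(x)$, and the fields agree. \qed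

\begin{remark}
Theorem~\ref{thm:D} applies to the normal subgroup $K^3Q^3$ of the group $G$ in
Theorem~\ref{thm:A} and to $x=(z,z,y)$. It compares values only up to nonzero rational factors, so
signs are lost. This is harmless as long as each character value is a product, as in Step~4. But in
$G$ the group $C_3$ on top adds the values along an orbit, and by \eqref{eq:sign} the rational
factors of the summands can have opposite signs.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gerardin}
G\'erardin,
\emph{Weil representations associated to finite fields},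
J. Algebra \textbf{46} (1977).

\bibitem{Isaacs}
Isaacs,
\emph{Character Theory of Finite Groups}.

\bibitem{source}
\emph{Picky Elements, Subnormalisers, And Character Correspondences},
\url{https://www.uv.es/jomimar8/valenciaslides/malle.pdf}.

\end{thebibliography}

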